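\title{A complete (LB)-space $E$ for which $C(K,E)$ is not bornological}

\begin{abstract}
We construct a complete regular (LB)-space $E$ such that, for every infinite compact Hausdorff space $K$, the space $C(K,E)$ of continuous $E$-valued functions with the topology of uniform convergence is not bornological. This answers a question of Bierstedt and Schmets in the negative. For finite $K$ the space $C(K,E)$ is bornological for every (LB)-space $E$, so the result is sharp in $K$. For our space $E$ and infinite $K$, the bornological space associated with $C(K,E)$ is a regular (LB)-space that is not sequentially complete.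
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are $\mathbb R$ or $\mathbb C$, and $\mathbb N=\{1,2,\dots\}$. Let $Z$ be a locally convex space. A set $A\subset Z$ is \emph{bounded} if every continuous seminorm on $Z$ is bounded on $A$. A set $U$ \emph{absorbs} $A$ if $A\subset\lambda U$ for some $\lambda>0$, and $U$ is \emph{absolutely convex} if $\lambda U+\mu U\subset U$ whenever $|\lambda|+|\mu|\le1$. Every neighborhood of $0$ absorbs all bounded sets. The space $Z$ is \emph{bornological} if, conversely, every absolutely convex set that absorbs all bounded sets is a neighborhood of $0$. In such a space the bounded sets determine the topology. For instance, a linear functional $v$ that is bounded on bounded sets is continuous, because $\{|v|\le1\}$ is absolutely convex and absorbs all bounded sets. Every normed space is bornological: its unit ball is bounded, and a set that absorbs the unit ball is a neighborhood of $0$.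

Let $E_1\subset E_2\subset\cdots$ be Banach spaces with continuous inclusions. The \emph{inductive limit} $E=\operatorname{ind}_nE_n$ is the union $\bigcup_nE_n$ with the finest locally convex topology that makes all inclusions $E_n\to E$ continuous. If this topology is Hausdorff, $E$ is called an \emph{(LB)-space}, and the $E_n$ are its \emph{steps}. We write $\|\cdot\|_n$ and $B_n$ for the norm and the closed unit ball of $E_n$. An (LB)-space is \emph{regular} if every bounded set is contained in some step and is bounded in the norm of that step.

For a compact Hausdorff space $K$, let $C(K,E)$ be the space of continuous functions $f\colon K\to E$ with the topology of uniform convergence, given by the seminorms $f\mapsto\sup_{t\in K}p(f(t))$, where $p$ runs over the continuous seminorms on $E$. The following question of Bierstedt and Schmets (1977) is recorded in \cite{Domanski}.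

\begin{quote}
\emph{Is $C(K,E)$ bornological for every compact Hausdorff space $K$ and every (LB)-space $E$?}
\end{quote}

The simplest cases suggest a positive answer. If $E$ is a Banach space, then $C(K,E)$ is normed. If $K$ is finite, then $C(K,E)$ is a finite power of $E$, which is bornological (Lemma~\ref{lem:LB}). One is thus tempted to regard $C(K,E)$ as the inductive limit of the Banach spaces $C(K,E_n)$. The weak point of this guess is that a function may be continuous into $E$, and even take all its values in $B_1$, without being continuous into any step. The answer to the question is negative as soon as $K$ is infinite.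

\begin{theorem}\label{thm:main}
There is a complete regular (LB)-space $E$ such that for every infinite compact Hausdorff space $K$ there are a linear functional $v$ on $C(K,E)$ that is bounded on bounded sets, and a convergent sequence $F_j\to F$ in $C(K,E)$, with $v(F_j)=0$ for all $j$ and $v(F)=1$. Hence $\{|v|\le\frac12\}$ is absolutely convex and absorbs all bounded sets, but is not a neighborhood of $0$. So $C(K,E)$ is not bornological.
\end{theorem}

\begin{corollary}\label{cor:finite}
For a compact Hausdorff space $K$, the space $C(K,E)$ is bornological for every (LB)-space $E$ if and only if $K$ is finite.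
\end{corollary}

The \emph{bornological space associated with} a locally convex space $Z$ is the vector space $Z$ with the locally convex topology for which the absolutely convex sets that absorb all bounded sets of $Z$ form a base of neighborhoods of $0$. This topology is finer than the original one, and the two coincide exactly when $Z$ is bornological.

\begin{theorem}\label{thm:incomplete}
For the same space $E$ and every infinite compact Hausdorff space $K$, the bornological space associated with $C(K,E)$ is a regular (LB)-space that is not sequentially complete. In particular, regular (LB)-spaces need not be complete.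
\end{theorem}

Section~\ref{sec:prelim} turns the question into a problem about splitting a function into continuous pieces. Section~\ref{sec:idea} studies this problem when $K$ is a convergent sequence and finds the relation on which the example is built. The space $E$ is constructed in Section~\ref{sec:E}; the core of the argument is Lemma~\ref{lem:key} in Section~\ref{sec:psi}.

\section{Bounded sets and splittings}\label{sec:prelim}

We work with seminorms rather than with neighborhoods. If $U\subset Z$ is absolutely convex and absorbs all bounded sets, its gauge $p_U(z)=\inf\{\lambda>0:z\in\lambda U\}$ is a seminorm that is bounded on bounded sets, and $\{p_U<1\}\subset U\subset\{p_U\le1\}$. Conversely, if a seminorm $p$ is bounded on bounded sets, then $\{p\le1\}$ absorbs all bounded sets. Hence the associated bornological topology is the one defined by all seminorms that are bounded on bounded sets, and $Z$ is bornological if and only if every such seminorm is continuous.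

\begin{lemma}\label{lem:LB}
Let $E=\operatorname{ind}_nE_n$ be an inductive limit of Banach spaces.
\begin{enumerate}
\item[(a)] A seminorm $p$ on $E$ is continuous if and only if for every $n$ there is a constant $C_n$ with $p\le C_n\|\cdot\|_n$ on $E_n$. In particular, each $B_n$ is bounded in $E$, and a linear functional $h$ on $E$ is continuous if and only if it is bounded on each $B_n$.
\item[(b)] $E$ and all its finite powers $E^r$ are bornological.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The seminorms with the stated property define a locally convex topology that makes all inclusions $E_n\to E$ continuous, and every seminorm that is continuous for some topology of this kind has the property. So these seminorms are exactly the continuous seminorms of the finest such topology.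

(b) A seminorm on $E$ that is bounded on bounded sets is bounded on each $B_n$, hence continuous by (a). If a seminorm $p$ on $E^r$ is bounded on bounded sets, then so is its restriction $p_j$ to the $j$-th factor. Thus each $p_j$ is continuous on $E$, and $p(x_1,\dots,x_r)\le\sum_jp_j(x_j)$.
\end{proof}

For a regular (LB)-space the associated bornological space of $C(K,E)$ can be described explicitly. The right steps are not the spaces $C(K,E_n)$: we ask for boundedness in $E_n$, but for continuity only in $E$.

\begin{lemma}\label{lem:X}
Let $E=\operatorname{ind}_nE_n$ be a regular (LB)-space and let $K$ be a compact Hausdorff space. Put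
\[
X_n=\Bigl\{f\in C(K,E):\ f(K)\subset E_n,\ |f|_n:=\sup_{t\in K}\|f(t)\|_n<\infty\Bigr\}.
\]
Then each $(X_n,|\cdot|_n)$ is a Banach space, and $\bigcup_nX_n=C(K,E)$. A set $H\subset C(K,E)$ is bounded if and only if it is contained and bounded in some $X_n$. The space $X=\operatorname{ind}_nX_n$ is a regular (LB)-space, and it is the bornological space associated with $C(K,E)$.
\end{lemma}

\begin{proof}
A Cauchy sequence in $X_n$ converges uniformly for $\|\cdot\|_n$ to a bounded function $f\colon K\to E_n$. By Lemma~\ref{lem:LB}(a) the convergence is also uniform for every continuous seminorm on $E$, so $f$ is continuous into $E$. Thus $X_n$ is a Banach space, and $X_n\subset X_{n+1}$ continuously because $E_n\subset E_{n+1}$ continuously.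

By the form of the seminorms on $C(K,E)$, a set $H$ is bounded if and only if $\bigcup_{f\in H}f(K)$ is bounded in $E$. Since $E$ is regular and the balls $B_n$ are bounded, this holds if and only if $\bigcup_{f\in H}f(K)\subset CB_n$ for some $n$ and $C$, that is, $H\subset X_n$ and $|f|_n\le C$ on $H$. Taking for $H$ a single function gives $\bigcup_nX_n=C(K,E)$.

Consequently a seminorm on $C(K,E)$ is bounded on bounded sets if and only if it is bounded on the unit ball of each $X_n$, and by Lemma~\ref{lem:LB}(a) this means that it is continuous on $X$. So $X$ is the associated bornological space. Its topology is finer than the Hausdorff topology of $C(K,E)$, hence Hausdorff. Finally, a bounded set of $X$ is bounded in $C(K,E)$, hence contained and bounded in some $X_n$.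
\end{proof}

We can now say concretely what the question asks when $E$ is regular; this reformulation guides the construction but is not used in the proofs. For a sequence $C=(C_n)$ of positive numbers put
\[
p_C(x)=\inf\sum_nC_n\|x_n\|_n\quad(x\in E),\qquad \rho_C(f)=\inf\sum_nC_n|f_n|_n\quad(f\in X),
\]
where the infima run over all finite \emph{splittings} $x=\sum_nx_n$ with $x_n\in E_n$ and $f=\sum_nf_n$ with $f_n\in X_n$. By the triangle inequality, $p_C$ is the largest seminorm on $E$ with $p_C\le C_n\|\cdot\|_n$ on $E_n$ for all $n$, and $\rho_C$ is the largest seminorm on $X$ with $\rho_C\le C_n|\cdot|_n$ on $X_n$ for all $n$. So the $p_C$ define the topology of $E$, the $\rho_C$ define that of $X$, and $C(K,E)$ is bornological if and only if for every $C$ there is a $D$ with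
\[
\rho_C(f)\le\sup_{t\in K}p_D(f(t))\qquad(f\in C(K,E)).
\]
In words: if every value $f(t)$ has a cheap splitting, then $f$ has a cheap splitting into \emph{continuous} functions. For finite $K$ continuity is no restriction. For infinite $K$ it is, and the counterexample exploits this.

\section{Splitting a null sequence}\label{sec:idea}

Let $K=\mathbb N\cup\{\infty\}$ be a convergent sequence with its limit, so that an element of $C(K,E)$ is a sequence $(f(i))_i$ that converges in $E$ to $f(\infty)$. Let $E$ be regular and let $(e_i)$ be a sequence in $B_1$ with $e_i\to0$ in $E$. Its tails $T_j\in C(K,E)$ are given by $T_j(i)=e_i$ for $i>j$ and $T_j(t)=0$ at all other points. They tend to $0$ in $C(K,E)$. We look for $E$ and $(e_i)$ such that $T_j\not\to0$ in $X$.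

If $\|e_i\|_n\to0$ for some $n$, then $|T_j|_n\to0$. So $(e_i)$ must tend to $0$ in $E$ but in no step, and the way to force this is to prescribe splittings of $e_i$. Below, $p$ and $\rho$ are continuous seminorms on $E$ and $X$, and $C_n$ are constants with $p\le C_n\|\cdot\|_n$ and $\rho\le C_n|\cdot|_n$.

\emph{Two pieces are not enough.} Suppose that for all $i\ge m$
\[
e_i=\tfrac1mb_i^m+\tfrac1ic_i^m,\qquad b_i^m\in B_1,\quad c_i^m\in B_m .
\]
Then $p(e_i)\le C_1/m+C_m/i$. Letting $i\to\infty$ and then $m\to\infty$, we get $e_i\to0$ in $E$. But $\frac1ic_i^m\to0$ in $E_m$, so $b_i^m=m(e_i-\frac1ic_i^m)\to0$ in $E$ as $i\to\infty$. Both pieces are null sequences, that is, continuous functions on $K$, and splitting $T_j$ term by term gives $\rho(T_j)\le C_1/m+C_m/j$ for $j\ge m$. Hence $T_j\to0$ in $X$.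

\emph{Three pieces, first attempt.} With three pieces, of which the last carries the factor $\frac1i$, only the sum of the first two is forced to be a null sequence. Suppose that for all $i\ge\max(m,k)$
\[
e_i=\tfrac1mb_i^m+\tfrac1kd_i^{mk}+\tfrac1ic_i^{mk},\qquad b_i^m\in B_1,\quad d_i^{mk}\in B_m,\quad c_i^{mk}\in B_{m+k}.
\]
Again $e_i\to0$, since $p(e_i)\le C_1/m+C_m/k+C_{m+k}/i$. Solving for $b_i^m$ gives $\limsup_ip(b_i^m)\le mC_m/k$. This holds for every $k$, so $b_i^m\to0$ in $E$, and then $d_i^{mk}\to0$ too. All three pieces are null sequences, $\rho(T_j)\le C_1/m+C_m/k+C_{m+k}/j$ for $j\ge\max(m,k)$, and $T_j\to0$ in $X$.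

\emph{Three pieces, second attempt.} The last argument breaks down if the first piece depends on $k$:
\begin{equation}\label{eq:relation}
e_i=\tfrac1mb_i^{mk}+\tfrac1kd_i^{mk}+\tfrac1ic_i^{mk},\qquad b_i^{mk}\in B_1,\quad d_i^{mk}\in B_m,\quad c_i^{mk}\in B_{m+k},
\end{equation}
for $i\ge\max(m,k)$. Now the estimate $\limsup_ip(b_i^{mk})\le mC_m/k$ concerns a different sequence for each $k$, and none of them is forced to tend to $0$. We build $E$ as freely as possible subject to \eqref{eq:relation}: the vectors $e_i,b_i^{mk},d_i^{mk}$ will be linearly independent, $c_i^{mk}$ will be defined by \eqref{eq:relation}, and different indices $i$ will not interact. It then remains to exclude not only the splittings \eqref{eq:relation} but all cheap splittings of $T_j$ into continuous functions. This is done by duality: we find a continuous linear functional $v$ on $X$ with $v(T_j)=1$ for all $j$.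

\section{The space $E$}\label{sec:E}

\subsection*{Construction}
For $i\in\mathbb N$ let $Y_i$ be the finite-dimensional space with basis
\[
e_i,\qquad b_i^{mk},\qquad d_i^{mk}\qquad(1\le m,k\le i),
\]
and put $c_i^{mk}=i\bigl(e_i-\frac1mb_i^{mk}-\frac1kd_i^{mk}\bigr)$ for $1\le m,k\le i$. For $n\in\mathbb N$ let $S_{n,i}\subset Y_i$ be the finite set of those vectors that \eqref{eq:relation} requires to lie in $B_n$:
\[
S_{n,i}=\{e_i\}\cup\{b_i^{mk}\}\cup\{d_i^{mk}:m\le n\}\cup\{c_i^{mk}:m+k\le n\},
\]
where always $1\le m,k\le i$. Since $m+k\le n$ implies $m\le n$, its span $Y_{n,i}$ has as a basis the vectors $e_i$, all $b_i^{mk}$, and the $d_i^{mk}$ with $m\le n$. For $y\in Y_i$ let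
\[
q_{n,i}(y)=\inf\Bigl\{\sum_{s\in S_{n,i}}|\lambda_s|:\ y=\sum_{s\in S_{n,i}}\lambda_ss\Bigr\},
\]
with $q_{n,i}(y)=\infty$ for $y\notin Y_{n,i}$. On $Y_{n,i}$ this is a seminorm, the gauge of the absolutely convex hull of $S_{n,i}$. By the triangle inequality, every seminorm $r$ on $Y_i$ satisfies
\begin{equation}\label{eq:gauge}
r(y)\le\Bigl(\max_{s\in S_{n,i}}r(s)\Bigr)\,q_{n,i}(y)\qquad(y\in Y_{n,i}).
\end{equation}
Taking for $r$ a norm, we see that $q_{n,i}$ is a norm on $Y_{n,i}$. From $S_{n,i}\subset S_{n+1,i}$ we get $Y_{n,i}\subset Y_{n+1,i}$ and $q_{n+1,i}\le q_{n,i}$. Moreover $Y_{n,i}=Y_i$ for $n\ge i$.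

For $x=(x_i)\in\prod_iY_i$ put $\|x\|_n=\sum_iq_{n,i}(x_i)\in[0,\infty]$, and let $E_n=\{x:\|x\|_n<\infty\}$. This is the $\ell_1$-sum of the finite-dimensional normed spaces $(Y_{n,i},q_{n,i})$, hence a Banach space, and $E_n\subset E_{n+1}$ with $\|\cdot\|_{n+1}\le\|\cdot\|_n$. Let
\[
E=\operatorname{ind}_nE_n .
\]
By \eqref{eq:gauge} and Lemma~\ref{lem:LB}(a), each coordinate map $E\to Y_i$, $x\mapsto x_i$, is continuous. These maps separate points, so $E$ is Hausdorff, and $E$ is an (LB)-space. We regard $Y_i=Y_{i,i}\subset E_i$ as a subspace of $E$ and write $P_ix\in E$ for the element with $i$-th coordinate $x_i$ and all other coordinates $0$. Then $\|P_ix\|_n=q_{n,i}(x_i)$, and $x=\sum_iP_ix$ with convergence in $E_n$ for $x\in E_n$. Since $S_{n,i}\subset B_n$, the relations \eqref{eq:relation} hold in $E$.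

\begin{lemma}\label{lem:null}
$e_i\to0$ in $E$.
\end{lemma}

\begin{proof}
Let $p$ be a continuous seminorm, $p\le C_n\|\cdot\|_n$ on $E_n$, and let $\varepsilon>0$. Choose $m$ with $C_1/m\le\varepsilon$ and then $k$ with $C_m/k\le\varepsilon$. By \eqref{eq:relation}, $p(e_i)\le C_1/m+C_m/k+C_{m+k}/i\le3\varepsilon$ for all $i\ge\max(m,k)$ with $C_{m+k}/i\le\varepsilon$.
\end{proof}

\subsection*{Continuous functionals and projections}
We chose $\ell_1$-sums because functionals on the single spaces $Y_i$ can then be added up, and continuity can be tested on the finite sets $S_{n,i}$. Call a family $(f_i)_i$ of linear functionals $f_i$ on $Y_i$ \emph{admissible} if for every $n$ there is a constant that bounds $\max_{s\in S_{n,i}}|f_i(s)|$ for all but finitely many $i$.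

\begin{lemma}\label{lem:adm}
If $(f_i)$ is admissible, then $x\mapsto\sum_i|f_i(x_i)|$ is a continuous seminorm on $E$ and $x\mapsto\sum_if_i(x_i)$ is a continuous linear functional on $E$.
\end{lemma}

\begin{proof}
Each $S_{n,i}$ is finite, so $C_n=\sup_i\max_{S_{n,i}}|f_i|<\infty$. By \eqref{eq:gauge}, $\sum_i|f_i(x_i)|\le C_n\|x\|_n$ on $E_n$. Apply Lemma~\ref{lem:LB}(a).
\end{proof}

\begin{lemma}\label{lem:proj}
Let $p$ be a continuous seminorm on $E$.
\begin{enumerate}
\item[(a)] $\tilde p(x)=\sum_ip(P_ix)$ is a continuous seminorm on $E$ with $p\le\tilde p$.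
\item[(b)] If $A\subset E$ is compact, then $\sup_{x\in A}p(P_ix)\to0$ as $i\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $p\le C_n\|\cdot\|_n$ on $E_n$. For $x\in E_n$ we have $\tilde p(x)\le C_n\sum_i\|P_ix\|_n=C_n\|x\|_n$, so $\tilde p$ is continuous. Since $x=\sum_iP_ix$ in $E_n$, also $p(x)\le\tilde p(x)$.

(b) Given $\varepsilon>0$, choose $a_1,\dots,a_r\in A$ such that every $x\in A$ satisfies $\tilde p(x-a_j)\le\varepsilon$ for some $j$. Then $p(P_ix)\le p(P_i(x-a_j))+p(P_ia_j)\le\varepsilon+p(P_ia_j)$. For each $j$ the series $\sum_ip(P_ia_j)$ converges, so $\max_jp(P_ia_j)\le\varepsilon$ for large $i$.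
\end{proof}

\subsection*{Regularity and completeness}
Both properties require a continuous seminorm that detects a set which is unbounded in every step. The difficulty is that $\|\cdot\|_n$ itself is not continuous on $E$. A gliding hump argument avoids this: on blocks of coordinates farther and farther out we test with the norms of higher and higher steps. For a fixed $n$ only finitely many blocks use a step below $n$, and finitely many coordinates do not affect admissibility.

\begin{lemma}\label{lem:hump}
Let $A\subset\prod_iY_i$ be such that $\{x_i:x\in A\}$ is bounded in $Y_i$ for every $i$, and $\sup_{x\in A}\|x\|_n=\infty$ for every $n$. Then there is an admissible family $(f_i)$ with $\sup_{x\in A}\sum_i|f_i(x_i)|=\infty$.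
\end{lemma}

\begin{proof}
We choose finite sets $I_1,I_2,\dots\subset\mathbb N$, each to the right of the previous ones, and functionals $f_i$ for $i\in I_l$. Suppose that $I_1,\dots,I_{l-1}$ are chosen, let $j$ be the largest element of their union ($j=0$ if $l=1$), and put $n_l=j+l$. For $i\le j$ we have $Y_{n_l,i}=Y_i$, so $q_{n_l,i}$ is a norm on $Y_i$ and $\sup_{x\in A}\sum_{i\le j}q_{n_l,i}(x_i)<\infty$. Therefore $\sup_{x\in A}\sum_{i>j}q_{n_l,i}(x_i)=\infty$, and there are $x\in A$ and a finite set $I_l\subset\{j+1,j+2,\dots\}$ with $\sum_{i\in I_l}q_{n_l,i}(x_i)>l$.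

Let $i\in I_l$. If $x_i\in Y_{n_l,i}$, the Hahn--Banach theorem gives a functional on $Y_{n_l,i}$ with $|f_i|\le q_{n_l,i}$ and $f_i(x_i)=q_{n_l,i}(x_i)$; extend it linearly to $Y_i$ in any way. If $x_i\notin Y_{n_l,i}$, let $f_i$ vanish on $Y_{n_l,i}$ and take the value $l+1$ at $x_i$. In both cases $|f_i|\le1$ on $S_{n_l,i}$. Moreover $\sum_{i\in I_l}|f_i(x_i)|>l$: if the second case occurs, one term equals $l+1$, and otherwise the sum equals $\sum_{i\in I_l}q_{n_l,i}(x_i)$.

Put $f_i=0$ for $i\notin\bigcup_lI_l$. Given $n$, we have $|f_i|\le1$ on $S_{n,i}\subset S_{n_l,i}$ whenever $i\in I_l$ and $l\ge n$, because then $n_l\ge n$. This leaves out only the finite set $I_1\cup\dots\cup I_{n-1}$, so $(f_i)$ is admissible.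
\end{proof}

Recall that a net $(x^\alpha)$ in a locally convex space is \emph{Cauchy} if $p(x^\alpha-x^\beta)\to0$ for every continuous seminorm $p$. The space is \emph{complete} if every Cauchy net converges, and \emph{sequentially complete} if every Cauchy sequence converges.

\begin{proposition}\label{prop:regcomp}
The (LB)-space $E$ is regular and complete.
\end{proposition}

\begin{proof}
Let $A\subset E$ be bounded. The coordinate maps are continuous, so the coordinate sets of $A$ are bounded. If $\sup_A\|x\|_n=\infty$ for all $n$, Lemmas~\ref{lem:hump} and~\ref{lem:adm} give a continuous seminorm on $E$ that is unbounded on $A$, which is impossible. So $\sup_A\|x\|_n<\infty$ for some $n$, and $E$ is regular.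

Let $(x^\alpha)$ be a Cauchy net in $E$. Each coordinate net is Cauchy in the finite-dimensional space $Y_i$, so $x_i^\alpha\to x_i$ for some $x=(x_i)\in\prod_iY_i$. Suppose that $x\notin E$, that is, $\|x\|_n=\infty$ for all $n$. Lemma~\ref{lem:hump} with $A=\{x\}$ gives an admissible family with $\sum_i|f_i(x_i)|=\infty$. Let $p(y)=\sum_i|f_i(y_i)|$ for $y\in E$, and choose $\alpha_0$ with $p(x^\alpha-x^{\alpha_0})\le1$ for $\alpha\ge\alpha_0$. For every $j$,
\[
\sum_{i\le j}|f_i(x_i)|=\lim_\alpha\sum_{i\le j}|f_i(x_i^\alpha)|\le p(x^{\alpha_0})+1,
\]
a contradiction. So $x\in E$.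

Now let $p$ be any continuous seminorm on $E$ and let $\varepsilon>0$. With $\tilde p$ as in Lemma~\ref{lem:proj}, choose $\alpha_0$ with $\tilde p(x^\alpha-x^\beta)\le\varepsilon$ for $\alpha,\beta\ge\alpha_0$. For $\alpha\ge\alpha_0$ and every $j$,
\[
\sum_{i\le j}p\bigl(P_i(x^\alpha-x)\bigr)=\lim_\beta\sum_{i\le j}p\bigl(P_i(x^\alpha-x^\beta)\bigr)\le\varepsilon ,
\]
because every seminorm on the finite-dimensional space $Y_i$ is continuous. Hence $p(x^\alpha-x)\le\tilde p(x^\alpha-x)\le\varepsilon$ for $\alpha\ge\alpha_0$, and $x^\alpha\to x$ in $E$.
\end{proof}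

Regularity gives access to Lemma~\ref{lem:X}. Completeness is not used below; it shows that the failure in Theorems~\ref{thm:main} and~\ref{thm:incomplete} is not inherited from an incompleteness of $E$.

\section{Functionals that agree on null sequences}\label{sec:psi}

We return to the plan of Section~\ref{sec:idea}. The functional $v$ has to take the value $1$ on every tail of $(e_i)$, so it is natural to look for it in the form of a limit of numbers $\psi_i(y_i)$, where $y_i\in Y_i$ and $\psi_i$ is a functional on $Y_i$ with $\psi_i(e_i)=1$. For $v$ to be bounded on the unit ball of $X_n$ we want $\psi_i$ to be bounded on $S_{n,i}$ uniformly in $i$. No single family $(\psi_i)$ does this for all $n$: it would be admissible, and Lemma~\ref{lem:adm} would give a continuous functional equal to $1$ at every $e_i$, against Lemma~\ref{lem:null}. So we use one family $(\psi_{n,i})_i$ for each step $n$, and the problem is to show that these families are compatible.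

The vectors $c_i^{mk}$ carry the large factor $i$, so $\psi_{n,i}$ should vanish on those with $m+k\le n$. The simplest way is to put $\psi_{n,i}(b_i^{mk})=m$ and $\psi_{n,i}(d_i^{mk})=0$, and this is bounded if we do it only for $m\le n$. Write a general element of $Y_i$ as
\[
y=\lambda e_i+\sum_{m,k\le i}\beta^{mk}b_i^{mk}+\sum_{m,k\le i}\gamma^{mk}d_i^{mk},
\]
with the convention $\beta^{mk}=\gamma^{mk}=0$ if $m>i$ or $k>i$, and define
\[
\psi_{n,i}(y)=\lambda+\sum_{m\le n}\sum_km\,\beta^{mk}.
\]

\begin{lemma}\label{lem:bound}
$|\psi_{n,i}|\le n\,q_{n,i}$ on $Y_{n,i}$.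
\end{lemma}

\begin{proof}
By \eqref{eq:gauge} it suffices to show $|\psi_{n,i}|\le n$ on $S_{n,i}$. We have $\psi_{n,i}(e_i)=1$ and $\psi_{n,i}(d_i^{mk})=0$, while $\psi_{n,i}(b_i^{mk})$ is $m$ for $m\le n$ and $0$ for $m>n$. If $m+k\le n$, then $m\le n$ and $\psi_{n,i}(c_i^{mk})=i(1-\frac1m\cdot m-0)=0$.
\end{proof}

In particular $\frac1n\le\|e_i\|_n\le1$ for all $i$ and $n$: the sequence $(e_i)$ tends to $0$ in $E$ but in no step. The compatibility statement is the following.

\begin{lemma}\label{lem:key}
Let $n<M$, and let $y_i\in Y_{n,i}$ $(i\in\mathbb N)$ with $y_i\to0$ in $E$. Then $\psi_{M,i}(y_i)-\psi_{n,i}(y_i)\to0$ as $i\to\infty$.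
\end{lemma}

Both hypotheses are needed. Fix $k$ and $m$ with $n<m\le M$, and let $i\ge\max(m,k)$. The vectors $b_i^{mk}$ lie in $Y_{n,i}$, and $\psi_{M,i}-\psi_{n,i}$ takes the value $m$ on them; so the lemma asserts, among other things, that they do not tend to $0$. The vectors $\frac1mb_i^{mk}+\frac1kd_i^{mk}=e_i-\frac1ic_i^{mk}$ do tend to $0$, and $\psi_{M,i}-\psi_{n,i}$ takes the value $1$ on them; they are excluded because $d_i^{mk}\notin Y_{n,i}$. This is why the $d_i^{mk}$ with $m>n$ are kept out of the $n$-th step altogether, and why the sum in $\psi_{n,i}$ is cut at $m\le n$ rather than at $m+k\le n$: the difference $\psi_{M,i}-\psi_{n,i}$ involves only those $b_i^{mk}$ whose partner $d_i^{mk}$ is absent from $Y_{n,i}$.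

The mechanism of the proof is visible when each $y_i$ is a multiple of one basis vector.

\begin{example}\label{ex:single}
Fix $m$. For $i\ge m$ let $1\le k(i)\le i$ and $y_i=\beta_ib_i^{m,k(i)}$ with scalars $\beta_i$. We claim that $y_i\to0$ in $E$ implies $\beta_i\to0$. We need admissible functionals that equal $1$ at $b_i^{m,k(i)}$, and the only obstacle is the vector $c_i^{m,k(i)}$. There are two ways around it.

\emph{Fixed $k$: compensate on $d_i^{mk}$.} For $i\ge\max(m,k)$ let $h_i^{mk}(b_i^{mk})=1$ and $h_i^{mk}(d_i^{mk})=-\frac km$, and let $h_i^{mk}$ vanish on all other basis vectors; for smaller $i$ put $h_i^{mk}=0$. Then $h_i^{mk}(c_i^{mk})=i(0-\frac1m+\frac1k\cdot\frac km)=0$, and $h_i^{mk}$ vanishes on all other vectors $c_i^{m'k'}$, which involve only $e_i,b_i^{m'k'},d_i^{m'k'}$. So $|h_i^{mk}|\le\max(1,\frac km)$ on every $S_{N,i}$, and $h^{mk}(x)=\sum_ih_i^{mk}(x_i)$ is a continuous functional on $E$ by Lemma~\ref{lem:adm}.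

\emph{Growing $k$: do not compensate.} The bound $\frac km$ is useless when $k(i)\to\infty$ along an infinite set $I\subset\mathbb N$. In that case let $h_i$, for $i\in I$, be $1$ at $b_i^{m,k(i)}$ and $0$ on all other basis vectors, and let $h_i=0$ for $i\notin I$. Now $h_i(c_i^{m,k(i)})=-\frac im$ is large, but $c_i^{m,k(i)}\notin S_{N,i}$ once $k(i)\ge N$. So $(h_i)$ is admissible.

If $\beta_i\not\to0$, there are $\delta>0$ and an infinite set $I$ on which $|\beta_i|\ge\delta$ and $k(i)$ is either constant or tends to infinity. One of the two constructions gives a continuous functional $h$ with $h(y_i)=\beta_i$ for all $i\in I$, so $y_i\not\to0$.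
\end{example}

In general $y_i$ has components for all $k\le i$. We treat each fixed $k$ by the first device, find a slowly growing cutoff $l(i)$ below which the components are negligible, and treat all $k>l(i)$ at once by the second device.

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Let $\lambda_i,\beta_i^{mk},\gamma_i^{mk}$ be the coefficients of $y_i$. Then
\[
\bigl|\psi_{M,i}(y_i)-\psi_{n,i}(y_i)\bigr|=\Bigl|\sum_{n<m\le M}\sum_km\beta_i^{mk}\Bigr|\le M\sum_{n<m\le M}\sum_k|\beta_i^{mk}|,
\]
and we show that the last double sum tends to $0$.

\emph{Step 1: $\beta_i^{mk}\to0$ for fixed $m>n$ and $k$.} Since $y_i\in Y_{n,i}$ and $m>n$, we have $\gamma_i^{mk}=0$. With the continuous functional $h^{mk}$ of Example~\ref{ex:single}, $\beta_i^{mk}=\beta_i^{mk}-\frac km\gamma_i^{mk}=h^{mk}(y_i)\to0$.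

\emph{Step 2: the cutoff.} Let $\sigma_l(i)=\sum_{n<m\le M}\sum_{k\le l}|\beta_i^{mk}|$. For fixed $l$ this is a sum of a fixed finite number of terms, so $\sigma_l(i)\to0$ as $i\to\infty$ by Step 1. Choose $i_1<i_2<\cdots$ with $\sigma_l(i)<\frac1l$ for $i\ge i_l$. Put $l(i)=l$ for $i_l\le i<i_{l+1}$ and $l(i)=0$ for $i<i_1$. Then $l(i)\to\infty$ and $\sigma_{l(i)}(i)\to0$.

\emph{Step 3: the components with $k>l(i)$.} For $n<m\le\min(M,i)$ and $l(i)<k\le i$ let $h_i(b_i^{mk})$ be a scalar $\theta$ with $|\theta|=1$ and $\theta\beta_i^{mk}=|\beta_i^{mk}|$, and let $h_i$ vanish on all other basis vectors of $Y_i$. Fix $N$ and let $i$ be so large that $l(i)\ge N$. On $S_{N,i}$ we have $h_i(e_i)=0$, $h_i(d_i^{mk})=0$ and $|h_i(b_i^{mk})|\le1$. If $m+k\le N$, then $k<N\le l(i)$, so $h_i(c_i^{mk})=-\frac imh_i(b_i^{mk})=0$. Thus $(h_i)$ is admissible, and $h(x)=\sum_ih_i(x_i)$ is continuous on $E$. Therefore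
\[
\sum_{n<m\le M}\sum_{k>l(i)}|\beta_i^{mk}|=h(y_i)\to0 .
\]
Together with Step 2 this proves the lemma.
\end{proof}

\begin{remark}\label{rem:noseminorm}
The functional $h$ in Step 3 depends on the sequence $(y_i)$, and this cannot be avoided: no continuous seminorm $p$ on $E$ satisfies $|\psi_{M,i}-\psi_{n,i}|\le p$ on $Y_{n,i}$ for all $i$. Indeed, take $n<m\le M$. The left side equals $m$ at $b_i^{mk}$, while \eqref{eq:relation} and Lemma~\ref{lem:null} give $\limsup_ip(b_i^{mk})\le mC_m/k$ if $p\le C_m\|\cdot\|_m$, and this is less than $m$ for large $k$. Lemma~\ref{lem:key} is a statement about null sequences that comes with no uniform estimate. This gap is what allows $v$ to be well defined on $C(K,E)$ without being continuous.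
\end{remark}

\section{The functional $v$}\label{sec:v}

Let $K$ be an infinite compact Hausdorff space. We first place a copy of the picture of Section~\ref{sec:idea} inside $C(K,E)$, by means of bump functions that live on disjoint open sets; $K$ need not be assumed to contain a convergent sequence.

The space $K$ contains pairwise disjoint nonempty open sets $O_1,O_2,\dots$. By induction, it suffices to show that every infinite open set $W\subset K$ contains disjoint open sets $O\ne\emptyset$ and $W'$ with $W'$ infinite. Take two points of $W$ with disjoint open neighborhoods in $W$. If one neighborhood is infinite, it serves as $W'$ and the other as $O$. Otherwise one of the points, say $w$, has a finite neighborhood, so $\{w\}$ is open and closed, and we take $O=\{w\}$, $W'=W\setminus\{w\}$. This is the only place where we use that $K$ is infinite.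

Choose $s_i\in O_i$. By Urysohn's lemma, applied to the disjoint closed sets $\{s_i\}$ and $K\setminus O_i$, there are continuous functions $g_i\colon K\to[0,1]$ with $g_i(s_i)=1$ and $g_i=0$ outside $O_i$. At each point of $K$ at most one $g_i$ is nonzero. For $K=\mathbb N\cup\{\infty\}$ one takes $O_i=\{i\}$ and for $g_i$ its indicator function.

The numbers $\psi_{n,i}(y_i)$ need not converge, so we fix a generalized limit. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$, and for a bounded scalar sequence $(a_i)$ let $L(a_i)=\lim_{i\to\mathcal U}a_i$. We use only the following standard properties: $L$ is linear on the space of bounded sequences, $|L(a_i)|\le\sup_i|a_i|$, and $L(a_i)=\lim_ia_i$ if the sequence converges.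

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $E$ of Section~\ref{sec:E} is complete and regular by Proposition~\ref{prop:regcomp}. Let $X_n$ and $|\cdot|_n$ be as in Lemma~\ref{lem:X}.

\emph{Definition of $v$.} The functionals $\psi_{n,i}$ act on $Y_i$, so from $f\in C(K,E)$ we keep only the $i$-th coordinate of the value at $s_i$:
\[
y_i(f)=P_if(s_i)\in Y_i .
\]
The map $f\mapsto y_i(f)$ is linear. Since $K$ is compact, $f(K)$ is compact, and Lemma~\ref{lem:proj}(b) shows that $y_i(f)\to0$ in $E$. If $f\in X_n$, then $q_{n,i}(y_i(f))\le\|f(s_i)\|_n\le|f|_n$. Hence $y_i(f)\in Y_{n,i}$, and $|\psi_{n,i}(y_i(f))|\le n|f|_n$ by Lemma~\ref{lem:bound}. So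
\[
v_n(f)=L\bigl(\psi_{n,i}(y_i(f))\bigr)
\]
defines a linear functional on $X_n$ with $|v_n|\le n|\cdot|_n$. If $f\in X_n$ and $M>n$, then $f\in X_M$, and Lemma~\ref{lem:key} gives $\psi_{M,i}(y_i(f))-\psi_{n,i}(y_i(f))\to0$, so $v_M(f)=v_n(f)$. The $v_n$ therefore extend one another and define a linear functional $v$ on $\bigcup_nX_n=C(K,E)$ with
\begin{equation}\label{eq:vbound}
|v(f)|\le n|f|_n\qquad(f\in X_n).
\end{equation}
By Lemma~\ref{lem:X} every bounded set of $C(K,E)$ is contained and bounded in some $X_n$, so $v$ is bounded on bounded sets.

\emph{The sequence $F_j$.} Let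
\[
F_j=\sum_{i\le j}g_ie_i,\qquad F=\sum_{i\in\mathbb N}g_ie_i ,
\]
where the second sum is taken pointwise and has at most one nonzero term at each point. Each $F_j$ is continuous. For $t\in K$ the difference $F(t)-F_j(t)$ is $0$ or of the form $g_i(t)e_i$ with $i>j$. So for every continuous seminorm $p$ on $E$,
\[
\sup_{t\in K}p\bigl(F(t)-F_j(t)\bigr)\le\sup_{i>j}p(e_i)\to0
\]
by Lemma~\ref{lem:null}. Thus $F$ is a uniform limit of continuous functions, $F\in C(K,E)$, and $F_j\to F$ in $C(K,E)$. All these functions have values in $B_1$, so they lie in $X_1$. For $i>j$ we have $F_j(s_i)=0$, hence $y_i(F_j)=0$ and $v(F_j)=0$. On the other hand $F(s_i)=e_i$, so $y_i(F)=e_i$, $\psi_{1,i}(e_i)=1$ and $v(F)=1$.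

The set $\{|v|\le\frac12\}$ is absolutely convex and absorbs all bounded sets. It contains none of the functions $F-F_j$, since $v(F-F_j)=1$, although $F-F_j\to0$. So it is not a neighborhood of $0$, and $C(K,E)$ is not bornological.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:finite}]
If $K$ is finite with $r$ points, it is discrete, and $C(K,E)$ is the product $E^r$, which is bornological by Lemma~\ref{lem:LB}(b). If $K$ is infinite, Theorem~\ref{thm:main} applies.
\end{proof}

One space serves all $K$: for the complete (LB)-space $E$ of Theorem~\ref{thm:main}, the space $C(K,E)$ is bornological if and only if $K$ is finite.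

\section{A regular (LB)-space that is not sequentially complete}\label{sec:incomplete}

The term-by-term splitting \eqref{eq:relation} is not available for the infinite tail $F-F_j$, since its pieces need not be continuous. For a finite block $F_r-F_s$ the pieces are finite sums of continuous functions, and the cost of the splitting does not depend on the length of the block. This makes $(F_j)$ a Cauchy sequence in the finer topology, while $v$ keeps it away from its only possible limit.

\begin{proof}[Proof of Theorem~\ref{thm:incomplete}]
By Proposition~\ref{prop:regcomp} and Lemma~\ref{lem:X}, the bornological space associated with $C(K,E)$ is the regular (LB)-space $X=\operatorname{ind}_nX_n$. Let $v$, $F_j$, $F$ be as in Section~\ref{sec:v}.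

\emph{$(F_j)$ is Cauchy in $X$.} Let $\rho$ be a continuous seminorm on $X$, with $\rho\le C_n|\cdot|_n$ on $X_n$, and let $\varepsilon>0$. Choose $m$ with $C_1/m\le\varepsilon$, then $k$ with $C_m/k\le\varepsilon$, then $s_0\ge\max(m,k)$ with $C_{m+k}/s_0\le\varepsilon$. For $r>s\ge s_0$, relation \eqref{eq:relation} gives
\[
F_r-F_s=\frac1m\sum_{s<i\le r}g_ib_i^{mk}+\frac1k\sum_{s<i\le r}g_id_i^{mk}+\sum_{s<i\le r}\frac1ig_ic_i^{mk}.
\]
The three sums are continuous functions. At each point at most one $g_i$ is nonzero and $0\le g_i\le1$, so the three terms on the right have values in $\frac1mB_1$, $\frac1kB_m$ and $\frac1{s_0}B_{m+k}$. Hence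
\[
\rho(F_r-F_s)\le\frac{C_1}m+\frac{C_m}k+\frac{C_{m+k}}{s_0}\le3\varepsilon .
\]

\emph{$(F_j)$ does not converge in $X$.} The topology of $X$ is finer than the Hausdorff topology of $C(K,E)$, so a limit in $X$ would be the limit in $C(K,E)$, namely $F$. By \eqref{eq:vbound} and Lemma~\ref{lem:LB}(a), $v$ is continuous on $X$. Since $v(F_j)=0$ for all $j$ and $v(F)=1$, the sequence does not converge to $F$ in $X$. So $X$ is not sequentially complete, and therefore not complete.
\end{proof}

\begin{thebibliography}{1}

\bibitem{Domanski}
\emph{The mathematical work of Pawe{\l} Doma\'nski},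
\texttt{http://jbonet.webs.upv.es/wp-content/uploads/2018/03/}\allowbreak\texttt{Domanski\_work\_Michael\_Pepe\_26\_1\_17\_final.pdf}

\end{thebibliography}
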